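\title{A locally uniformly rotund limit of locally polyhedral norms on $C[0,\omega_1]$}

\begin{abstract}
For every ordinal $\kappa\ge1$ we construct on $C[0,\kappa]$ an equivalent locally uniformly rotund norm that is a limit, uniform on bounded sets, of equivalent norms each of which is, near every nonzero point, the maximum of finitely many continuous linear functionals. For $\kappa=\omega_1$ this shows that $C[0,\omega_1]$ has a locally uniformly rotund norm that is a limit of norms depending locally on finitely many coordinates. The construction rests on countably many seminorms, each a supremum over finite sets of ordinals, built so that a function selects the set of its own large jumps.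
\end{abstract}

\section{Introduction}

All Banach spaces are real. For an ordinal $\kappa$, let $C[0,\kappa]$ be the Banach space of continuous real functions on the compact interval $[0,\kappa]$ of ordinals, with the order topology, under the supremum norm; $\omega_1$ is the least uncountable ordinal. We are interested in two properties of norms that pull in opposite directions.

\begin{definition}\label{def:basic}
Let $X$ be a Banach space.
\begin{itemize}
\item[(i)] A function $p:X\to\mathbb R$ \emph{depends on finitely many coordinates near $x$} if there are an open neighborhood $O$ of $x$, functionals $f_1,\dots,f_n\in X^*$ and a function $g:\mathbb R^n\to\mathbb R$ such that $p(y)=g(f_1(y),\dots,f_n(y))$ for all $y\in O$. A norm on $X$ \emph{depends locally on finitely many coordinates} if it has this property near every $x\ne0$.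
\item[(ii)] A norm $\|\cdot\|$ on $X$ is \emph{locally uniformly rotund} (LUR) if $\|x_n-x\|\to0$ whenever $\|x_n\|\to\|x\|$ and $\|x_n+x\|\to2\|x\|$.
\item[(iii)] A norm $\|\cdot\|$ on $X$ is a \emph{limit, uniform on bounded sets}, of norms $|\cdot|_k$ if $\sup_{y\in B}\big|\,|y|_k-\|y\|\,\big|\to0$ for every bounded set $B\subset X$.
\end{itemize}
\end{definition}

Property (ii) measures roundness. A norm is \emph{rotund} if $\|u\|=\|v\|=\|\frac12(u+v)\|$ implies $u=v$, that is, if spheres contain no segments. An LUR norm is rotund (take $x=u$ and the constant sequence $x_n=v$), and LUR is the stable form of this property: a chord starting at $x$ whose midpoint lies almost on the sphere must be short. Property (i) says that near each point the norm is a finite-dimensional object. On $\mathbb R^n$ the Euclidean norm has both properties: (i) with the coordinate functionals, and (ii) by the parallelogram identity. In infinite dimensions (i) forces flat directions.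

\begin{lemma}\label{lem:flat}
If $p$ depends on finitely many coordinates near $x$ and $Z\subset X$ is an infinite-dimensional subspace, then there is $h\in Z\setminus\{0\}$ with $p(x+th)=p(x)$ for all $|t|\le1$.
\end{lemma}

\begin{proof}
The linear map $(f_1,\dots,f_n):Z\to\mathbb R^n$ has a nonzero vector $h$ in its kernel. Scale $h$ so that $x+th\in O$ for $|t|\le1$.
\end{proof}

\begin{proposition}\label{prop:never}
On an infinite-dimensional Banach space, a norm that depends locally on finitely many coordinates is never rotund, hence never LUR.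
\end{proposition}

\begin{proof}
Fix $x\ne0$ and take $h$ from Lemma~\ref{lem:flat} with $Z=X$. The points $u=x+h$ and $v=x-h$ are distinct, and $|u|=|v|=|x|=|\frac12(u+v)|$.
\end{proof}

So the two properties can meet only in a limit. The following question is posed in \cite{source}.

\medskip\noindent\textbf{Question.} \emph{Does $C[0,\omega_1]$ admit an equivalent LUR norm that is a limit, uniform on bounded sets, of norms depending locally on finitely many coordinates?}\medskip

\noindent In \cite{source} a second class of approximating norms, called LFS1 norms, is offered as an alternative; we treat only the class named above.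

Which answer should one expect? Flatness can disappear in a limit, as it does when polygons converge to a disc. In the sequence space $c_0$ one obtains a norm of the required kind from a weighted $\ell_2$-sum in which each coordinate has its own weight (Example~\ref{ex:c0}). This uses an enumeration of the coordinates, and $C[0,\omega_1]$ has no substitute for it. Indeed, the uncountably many successor ordinals $\beta<\omega_1$ are isolated points, so their indicator functions $e_\beta$ are continuous. For $f\in C[0,\omega_1]^*$ and distinct successors $\beta_1,\dots,\beta_N$, the functions $\sum_i\pm e_{\beta_i}$ have norm one, whence $\sum_i|f(e_{\beta_i})|\le\|f\|$; thus $f(e_\beta)\ne0$ for only countably many $\beta$. Any sequence of functionals therefore annihilates some $e_\beta$ and cannot tell $x$ from $x+e_\beta$. A rotund norm has to see uncountably many such directions at every point, while each member of a mere sequence of approximating norms sees finitely many coordinates there. A negative answer would not be surprising. The answer is nevertheless positive,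 for all ordinals, and with approximating norms of the simplest kind.

\begin{definition}
A function $p:X\to\mathbb R$ is \emph{locally polyhedral at $x$} if there are a neighborhood $O$ of $x$ and a finite nonempty set $G\subset X^*$ such that $p(y)=\max_{g\in G}g(y)$ for all $y\in O$.
\end{definition}

Such a function depends on finitely many coordinates near $x$: use the elements of $G$ as coordinates and the function $z\mapsto\max_iz_i$.

\begin{theorem}\label{thm:main}
Let $\kappa\ge1$ be an ordinal and $X=C[0,\kappa]$. Then $X$ has an equivalent LUR norm $\|\cdot\|_L$ that is a limit, uniform on bounded sets, of equivalent norms $|\cdot|_k$, each of which is locally polyhedral at every $x\ne0$. In particular, taking $\kappa=\omega_1$, the answer to the Question is yes.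
\end{theorem}

\begin{theorem}\label{thm:more}
Let $\kappa$, $X$ and $|\cdot|_k$ be as in Theorem~\ref{thm:main}.
\begin{itemize}
\item[(a)] The norms $|\cdot|_k$ are polyhedral: every finite-dimensional section of the unit ball is a polytope.
\item[(b)] The conclusion of Theorem~\ref{thm:main} holds for every Banach space isomorphic to a closed subspace of some $C[0,\kappa]$.
\item[(c)] Every equivalent norm on $X$ that is a limit, uniform on bounded sets, of norms depending locally on finitely many coordinates is itself a limit, uniform on bounded sets, of LUR norms with the same property.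
\end{itemize}
\end{theorem}

Section~\ref{sec:reduction} reduces Theorem~\ref{thm:main} to the construction of a sequence of seminorms with three properties. Section~\ref{sec:model} shows in $c_0(\Gamma)$ how countably many seminorms can control uncountably many coordinates. Section~\ref{sec:jumps} finds the right coordinates in $C[0,\kappa]$, namely the jumps $x(\alpha+1)-x(\alpha)$, and Section~\ref{sec:theta} constructs the seminorms. Theorem~\ref{thm:more} is proved in Section~\ref{sec:more}.

\section{Reduction to a sequence of seminorms}\label{sec:reduction}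

In this section $X$ is any Banach space. Being locally polyhedral at $x$ depends only on the values of a function near $x$, and it survives the following operations.

\begin{lemma}\label{lem:closure}
If $p_1,\dots,p_N$ are locally polyhedral at $x$ and $a_1,\dots,a_N\ge0$, then $\sum_ja_jp_j$ and $\max_jp_j$ are locally polyhedral at $x$. If $f\in X^*$, then $|f|$ is locally polyhedral at every point.
\end{lemma}

\begin{proof}
Write $\max G$ for the function $\max_{g\in G}g$. Then $a\max G=\max aG$ for $a\ge0$, $\max G_1+\max G_2=\max(G_1+G_2)$ and $\max(\max G_1,\max G_2)=\max(G_1\cup G_2)$; apply this on the intersection of the neighborhoods. Finally $|f|=\max\{f,-f\}$.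
\end{proof}

The hypothesis in the definition of LUR makes sense for seminorms, and it is convenient to name it. Let $p$ be a seminorm on $X$. A sequence $(x_k)$ is \emph{$p$-tight at $x$} if
\[
p(x_k)\to p(x)\qquad\text{and}\qquad p(x+x_k)\to2p(x).
\]
An equivalent norm $p$ is LUR exactly when every sequence that is $p$-tight at $x$ converges to $x$; for $x=0$ this holds trivially. Tightness does not change when $p$ is multiplied by a positive constant. Put
\[
Q_p(x,y)=2p(x)^2+2p(y)^2-p(x+y)^2 .
\]

\begin{lemma}\label{lem:tight}
Let $x,x_k\in X$.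
\begin{itemize}
\item[(i)] For a seminorm $p$ we have $Q_p\ge0$, and $(x_k)$ is $p$-tight at $x$ if and only if $Q_p(x,x_k)\to0$.
\item[(ii)] If $p$ and $p_l$ are seminorms with $p^2=\sum_lp_l^2$ (a finite or countable sum) and $(x_k)$ is $p$-tight at $x$, then $(x_k)$ is $p_l$-tight at $x$ for every $l$.
\item[(iii)] If $f\in X^*$ and $(x_k)$ is $|f|$-tight at $x$, then $f(x_k)\to f(x)$.
\item[(iv)] If $\varphi,\psi$ are seminorms, $a,b>0$, $a\ne b$, and $(x_k)$ is tight at $x$ for both $\varphi+a\psi$ and $\varphi+b\psi$, then $(x_k)$ is $\psi$-tight at $x$.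
\end{itemize}
\end{lemma}

\begin{proof}
(i) Since $p(x+y)\le p(x)+p(y)$, we have
\[
Q_p(x,y)\ge2p(x)^2+2p(y)^2-\big(p(x)+p(y)\big)^2=\big(p(x)-p(y)\big)^2\ge0 .
\]
If $Q_p(x,x_k)\to0$, then $p(x_k)\to p(x)$ by this inequality, and then $p(x+x_k)^2=2p(x)^2+2p(x_k)^2-Q_p(x,x_k)\to4p(x)^2$. The converse is read off the definition of $Q_p$.
(ii) We have $Q_p=\sum_lQ_{p_l}$ with nonnegative terms, so $Q_{p_l}\le Q_p$.
(iii) We have $Q_{|f|}(x,y)=(f(x)-f(y))^2$.
(iv) Subtract the limit relations for $\varphi+a\psi$ and $\varphi+b\psi$ and divide by $a-b$.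
\end{proof}

Part (ii) is the reason for using $\ell_2$-sums: tightness for the sum passes to every summand. An $\ell_2$-sum is not locally polyhedral, but it can be approximated in three steps: truncate the series, replace each summand by a nearby locally polyhedral one, and replace the Euclidean norm on $\mathbb R^{k+1}$ by a finite maximum of linear functionals.

\begin{proposition}\label{prop:reduction}
Let $\nu$ be an equivalent norm on $X$ that is locally polyhedral at every $x\ne0$. Let $\theta_l^\delta$ $(l\in\mathbb N,\ 0\le\delta\le1)$ be seminorms on $X$, write $\theta_l=\theta_l^0$, and let $K_l\ge1$ be constants. Assume: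
\begin{itemize}
\item[(R1)] $\theta_l^\delta\le K_l\nu$ and $\theta_l\le\theta_l^\delta\le\theta_l+\delta\nu$ for all $l$ and $\delta$;
\item[(R2)] if $\delta>0$, then $\theta_l^\delta$ is locally polyhedral at every $x\ne0$;
\item[(R3)] if $x\ne0$ and $(x_k)$ is $\theta_l$-tight at $x$ for every $l$, then $x_k\to x$.
\end{itemize}
Then $X$ has an equivalent LUR norm that is a limit, uniform on bounded sets, of equivalent norms that are locally polyhedral at every $x\ne0$.
\end{proposition}

\begin{proof}
Let $c_l=2^{-l}/K_l$, so that $\sum_lc_l^2\le\sum_lc_l^2K_l^2\le1$, and put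
\[
\|x\|_L=\Big(\nu(x)^2+\sum_{l\ge1}c_l^2\theta_l(x)^2\Big)^{1/2}.
\]
This is the $\ell_2$-norm of a sequence of seminorms evaluated at $x$, so it is a seminorm by Minkowski's inequality, and $\nu\le\|\cdot\|_L\le\sqrt2\,\nu$ by (R1). It is LUR by Lemma~\ref{lem:tight}(ii) and (R3).

Fix $k\ge2$. The set $S$ of Euclidean unit vectors in $\mathbb R^{k+1}$ with nonnegative entries is compact, so there is a finite $G_k\subset S$ such that every $u\in S$ has some $a\in G_k$ with $\|a-u\|_2\le1/k$. For such $a$ and $u$ we have $a\cdot u=1-\frac12\|a-u\|_2^2\ge1-\frac1k$. With the Cauchy--Schwarz inequality this gives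
\begin{equation}\label{eq:Nk}
\big(1-\tfrac1k\big)\|w\|_2\le\max_{a\in G_k}a\cdot w\le\|w\|_2\qquad\big(w\in[0,\infty)^{k+1}\big).
\end{equation}
Let $w(x)=\big(\nu(x),c_1\theta_1^{1/k}(x),\dots,c_k\theta_k^{1/k}(x)\big)$ and define
\[
|x|_k=\max_{a\in G_k}a\cdot w(x)=\max_{a\in G_k}\Big(a_0\nu(x)+\sum_{l=1}^ka_lc_l\theta_l^{1/k}(x)\Big).
\]
Because the entries of each $a\in G_k$ are nonnegative, $|\cdot|_k$ is a maximum of seminorms, and it is locally polyhedral at every $x\ne0$ by (R2) and Lemma~\ref{lem:closure}. By (R1), $\nu(x)\le\|w(x)\|_2\le\sqrt2\,\nu(x)$, so \eqref{eq:Nk} gives $(1-\frac1k)\nu\le|\cdot|_k\le\sqrt2\,\nu$, and $|\cdot|_k$ is an equivalent norm. Also by \eqref{eq:Nk}, $0\le\|w(x)\|_2-|x|_k\le\frac{\sqrt2}k\nu(x)$.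

Regard $w(x)$ as an element of $\ell_2$ by appending zeros, and let $z(x)=(\nu(x),c_1\theta_1(x),c_2\theta_2(x),\dots)$, so that $\|x\|_L=\|z(x)\|_2$. Splitting $z(x)-w(x)$ into the entries with $l\le k$ and those with $l>k$ and using (R1),
\[
\|z(x)-w(x)\|_2\le\Big(\sum_{l\le k}c_l^2\Big)^{1/2}\frac{\nu(x)}k+\sum_{l>k}c_lK_l\,\nu(x)\le\Big(\frac1k+2^{-k}\Big)\nu(x).
\]
Hence $\big|\,|x|_k-\|x\|_L\big|\le\big(\frac{1+\sqrt2}k+2^{-k}\big)\nu(x)$, which tends to $0$ uniformly on bounded sets.
\end{proof}

\section{The model case $c_0(\Gamma)$}\label{sec:model}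

For a set $\Gamma$, let $c_0(\Gamma)$ be the space of functions $x:\Gamma\to\mathbb R$ such that $\{\gamma:|x(\gamma)|\ge\delta\}$ is finite for every $\delta>0$, with the supremum norm $\|\cdot\|$; let $e_\gamma$ be the indicator function of $\gamma$, and $c_0=c_0(\mathbb N)$. Here the supremum norm is locally polyhedral at every $x\ne0$. Indeed, let $F=\{\gamma:|x(\gamma)|\ge\frac12\|x\|\}$ and $\|y-x\|<\frac14\|x\|$; then $|y(\gamma)|<\frac12\|x\|+\|y-x\|<\|y\|$ for $\gamma\notin F$, so $\|y\|=\max_{\gamma\in F}|y(\gamma)|$. We take $\nu=\|\cdot\|$ in Proposition~\ref{prop:reduction}.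

\begin{example}[countably many coordinates]\label{ex:c0}
In $c_0$ consider the seminorms $p_j(x)=|x(j)|$ and the tails $t_j(x)=\sup_{i>j}|x(i)|$. If $(x_k)$ is tight at $x$ for all of them, then $x_k(i)\to x(i)$ for every $i$ by Lemma~\ref{lem:tight}(iii), and $t_j(x_k)\to t_j(x)$. From
\[
\|x_k-x\|\le\max_{i\le j}|x_k(i)-x(i)|+t_j(x_k)+t_j(x)
\]
we get $\limsup_k\|x_k-x\|\le2t_j(x)$ for every $j$, which is (R3). The tails are needed: $x_k=e_1+e_k$ is tight at $e_1$ for $\|\cdot\|$ and for every $p_j$. The tail $t_j$ is locally polyhedral at points where it is positive, by the argument just given for the norm. At a point $x$ with $t_j(x)=0$ it does not depend on finitely many coordinates: for $h\ne0$ supported on $\{i>j\}$ we have $t_j(x+h)=\|h\|>0$, against Lemma~\ref{lem:flat}. This is what the parameter $\delta$ is for. The seminorm $t_j^\delta=\max(t_j,\delta\|\cdot\|)$ equals $\delta\|\cdot\|$ near a point $x\ne0$ with $t_j(x)=0$, so it is locally polyhedral at every $x\ne0$ when $\delta>0$. With $p_j^\delta=p_j$ and all constants equal to $1$, (R1)--(R3) hold.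
\end{example}

Now let $\Gamma$ be uncountable. To repeat the argument at $x=e_\beta$ we need the coordinate $|y(\beta)|$ and the tail $t_\beta(y)=\sup_{\gamma\ne\beta}|y(\gamma)|$, for uncountably many $\beta$, while Proposition~\ref{prop:reduction} has room for countably many seminorms. We pack them into a supremum. For $m\in\{2,3\}$ let
\[
h_\gamma(y)=|y(\gamma)|+\tfrac1mt_\gamma(y),\qquad\theta_m(y)=\sup_{\gamma\in\Gamma}h_\gamma(y).
\]
At $x=e_\beta$ we have $h_\beta(x)=1$, while $h_\gamma(x)=\frac1m\le\frac12$ for $\gamma\ne\beta$: the point selects its own index, with a gap. The next lemma shows that such a gap transfers tightness from the supremum to the selected term.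

\begin{lemma}[selection]\label{lem:select}
Let $(h_B)_{B\in\mathcal B}$ be seminorms on a Banach space $X$ such that $\theta=\sup_Bh_B$ is finite everywhere. Let $x\in X$, $A\in\mathcal B$ and $\gamma_0>0$ satisfy $h_B(x)\le h_A(x)-\gamma_0$ for all $B\ne A$. Then every sequence that is $\theta$-tight at $x$ is $h_A$-tight at $x$.
\end{lemma}

\begin{proof}
We have $\theta(x)=h_A(x)$. Choose $B_k$ with $h_{B_k}(x+x_k)\ge\theta(x+x_k)-\frac1k$. An index that is almost optimal for $x+x_k$ is almost optimal for $x$:
\[
h_{B_k}(x)\ge h_{B_k}(x+x_k)-h_{B_k}(x_k)\ge\theta(x+x_k)-\tfrac1k-\theta(x_k)\longrightarrow\theta(x).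
\]
So $B_k=A$ for all large $k$, and $\theta(x+x_k)-\frac1k\le h_A(x+x_k)\le\theta(x+x_k)$ gives $h_A(x+x_k)\to2h_A(x)$. Finally $h_A(x+x_k)-h_A(x)\le h_A(x_k)\le\theta(x_k)$, and both ends tend to $h_A(x)$.
\end{proof}

Suppose that $(x_k)$ is tight at $e_\beta$ for $\theta_2$ and $\theta_3$. By the lemma,
\[
|x_k(\beta)|+\tfrac12t_\beta(x_k)\to1,\qquad|x_k(\beta)|+\tfrac13t_\beta(x_k)\to1,\qquad|1+x_k(\beta)|+\tfrac12t_\beta(x_k)\to2 .
\]
Subtracting the first two relations gives $t_\beta(x_k)\to0$ and $|x_k(\beta)|\to1$; the third gives $|1+x_k(\beta)|\to2$, so $x_k(\beta)\to1$ and $x_k\to e_\beta$. Two seminorms handle all the points $e_\beta$ at once. One value of $m$ would not do: for $y=\frac34e_\beta+\frac12e_{\beta'}$ and $m=2$ we have $h_\beta(y)=1$, $h_{\beta'}(y)=\frac78$, $h_\gamma(y)=\frac38$ for the other $\gamma$, and $h_\beta(e_\beta+y)=2$, so the constant sequence $y$ is $\theta_2$-tight at $e_\beta$.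

Two repairs are needed for (R2). First, near $e_\beta$ the gap persists and $\theta_m(y)=|y(\beta)|+\frac1mt_\beta(y)$, in which the tail again depends on infinitely many coordinates; the cure is the cutoff $\max(t_\gamma,\delta\|\cdot\|)$ of Example~\ref{ex:c0}. Second, a general $x$ must select a finite set $A$ of coordinates, and the natural selector $\sup_{|A|\le n}\sum_{\gamma\in A}|y(\gamma)|$ fails even before a tail is added: for $n=2$ it equals $|y(\beta)|+t_\beta(y)$ near $e_\beta$, because the second slot is filled with arbitrarily small coordinates. The cure is to pay for unused slots. Fix $0<\varepsilon<1$ and use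
\[
\sum_{\gamma\in A}|y(\gamma)|+(n-|A|)\,\varepsilon\|y\|,\qquad|A|\le n .
\]
For $n=2$ the values at $e_\beta$ are $1+\varepsilon$ for $A=\{\beta\}$; $1$ for $A=\{\beta,\gamma\}$; $2\varepsilon$ for $A=\emptyset$; $\varepsilon$ for $A=\{\gamma\}$; and $0$ for $A=\{\gamma,\gamma'\}$. So near $e_\beta$ the supremum is $|y(\beta)|+\varepsilon\|y\|=(1+\varepsilon)|y(\beta)|$. A coordinate is worth selecting only if it exceeds $\varepsilon\|y\|$, and there are finitely many of those.

\section{Jumps of continuous functions on ordinals}\label{sec:jumps}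

From now on $X=C[0,\kappa]$ with $\kappa\ge1$, and $\|\cdot\|$ is the supremum norm. We use the following standard facts. There is no strictly decreasing infinite sequence of ordinals, and every infinite set of ordinals contains a strictly increasing sequence (take its least element, then the least remaining one, and so on). The space $[0,\kappa]$ is compact; an increasing sequence in it converges to its supremum, and a nonempty closed subset has a largest element. No ordinal lies strictly between $\alpha$ and $\alpha+1$, so the intervals $[0,\beta]$ and $[\alpha+1,\beta]$ are closed and open. The order structure of $[0,\kappa]$ enters the proof only through this section; $\omega_1$ plays no special role.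

To imitate Section~\ref{sec:model} we need coordinates that vanish at infinity, tails, and a base norm. The values $x(t)$ do not vanish at infinity, but the jumps do. For $\alpha<\kappa$ put
\[
Dx(\alpha)=x(\alpha+1)-x(\alpha),\qquad\text{so that }|Dx(\alpha)|\le2\|x\|.
\]

\begin{lemma}\label{lem:jumps}
For $x\in X$ and $\delta>0$ the set $\{\alpha<\kappa:|Dx(\alpha)|\ge\delta\}$ is finite.
\end{lemma}

\begin{proof}
Otherwise it contains a strictly increasing sequence $(\alpha_k)$, with supremum $\alpha\le\kappa$. Since $\alpha_k<\alpha_k+1\le\alpha_{k+1}$, the sequence $(\alpha_k+1)$ is increasing with the same supremum. Both $x(\alpha_k)$ and $x(\alpha_k+1)$ tend to $x(\alpha)$, so $Dx(\alpha_k)\to0$, a contradiction.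
\end{proof}

The next observation produces jumps where we need them: the last point at which $x$ is far from its final value is a point of jump.

\begin{lemma}\label{lem:last}
Let $x\in X$, $\sigma\le\tau\le\kappa$ and $c>0$, and suppose that $S=\{t\in[\sigma,\tau]:|x(t)-x(\tau)|\ge c\}$ is nonempty. Then $S$ has a largest element $t_0$; moreover $t_0<\tau$, $Dx(t_0)\ne0$, and $|x(t)-x(\tau)|<c$ for $t\in[t_0+1,\tau]$.
\end{lemma}

\begin{proof}
The set $S$ is closed and does not contain $\tau$, so it has a largest element $t_0<\tau$, and no $t\in[t_0+1,\tau]$ lies in $S$. In particular $|x(t_0+1)-x(\tau)|<c\le|x(t_0)-x(\tau)|$, so $x(t_0+1)\ne x(t_0)$.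
\end{proof}

A finite set $A=\{\alpha_1<\dots<\alpha_a\}\subset[0,\kappa)$ cuts $[0,\kappa]$ after each of its points into the partition
\[
\mathcal I_A=\big\{[0,\alpha_1],\ [\alpha_1+1,\alpha_2],\ \dots,\ [\alpha_a+1,\kappa]\big\},
\]
with $\mathcal I_\emptyset=\{[0,\kappa]\}$. The right endpoints are the elements of $A\cup\{\kappa\}$. A tail should measure how far $x$ is from being constant on each piece $I=[\sigma,\tau]$. The obvious choice $M(x)=\max_{t\in I}|x(t)-x(\tau)|$ may fail to depend on finitely many coordinates even where it is positive, because the maximum can be attained at infinitely many points. For instance, let $I=[0,\omega+1]$ and let $x$ be the indicator function of $[0,\omega]$; for small $h\ne0$ supported on $[0,\omega)$, one of $M(x+h)$, $M(x-h)$ equals $1+\|h\|$, against Lemma~\ref{lem:flat}. The supremum norm has the same defect at the constant function $1$ when $\kappa\ge\omega$, so it cannot serve as the base norm $\nu$. By Lemma~\ref{lem:last}, however, $x$ jumps at the last point where $M(x)$ is attained; a bonus for jumping breaks the tie in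 favor of finitely many points. For $I=[\sigma,\tau]$ and finite $A\subset[0,\kappa)$ put
\[
r_I(x)=\sup_{\sigma\le t<\tau}\Big(|x(t)-x(\tau)|+\tfrac12|Dx(t)|\Big),\qquad q_A(x)=\max_{I\in\mathcal I_A}r_I(x),
\]
with $r_I=0$ if $\sigma=\tau$. These are seminorms, bounded by $3\|\cdot\|$. In the example above the quantity under the supremum is $1$ for $t<\omega$ and $\frac32$ for $t=\omega$, and $r_I(y)=\frac32|Dy(\omega)|$ near $x$.

\begin{lemma}\label{lem:rI}
If $r_I(x)>0$, then $r_I$ is locally polyhedral at $x$.
\end{lemma}

\begin{proof}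
Let $I=[\sigma,\tau]$, let $\Phi_t(y)=|y(t)-y(\tau)|+\frac12|Dy(t)|$ for $\sigma\le t<\tau$, and let $M=\max_{t\in I}|x(t)-x(\tau)|$. If $M=0$, then $x$ is constant on $I$ and $r_I(x)=0$; so $M>0$. Lemma~\ref{lem:last} with $c=M$ gives $t_0<\tau$ with $\Phi_{t_0}(x)=M+\frac12|Dx(t_0)|>M$. Thus $r_I(x)=M+4\eta$ with $\eta>0$. The set $F=\{t\in[\sigma,\tau):|Dx(t)|\ge2\eta\}$ is finite by Lemma~\ref{lem:jumps}. Let $\|y-x\|<\eta/3$. The seminorms $\Phi_t$ and $r_I$ are bounded by $3\|\cdot\|$, so their values at $x$ and $y$ differ by less than $\eta$. For $t\in[\sigma,\tau)\setminus F$ we have $\Phi_t(x)<M+\eta$, hence $\Phi_t(y)<M+2\eta$, while $r_I(y)>M+3\eta$. Therefore $F\ne\emptyset$ and $r_I(y)=\max_{t\in F}\Phi_t(y)$ for all such $y$, and Lemma~\ref{lem:closure} applies.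
\end{proof}

\begin{lemma}\label{lem:nu}
The formula $\nu(x)=\max\big(|x(\kappa)|,\,r_{[0,\kappa]}(x)\big)$ defines a norm on $X$ with $\frac12\|x\|\le\nu(x)\le3\|x\|$, and $\nu$ is locally polyhedral at every $x\ne0$.
\end{lemma}

\begin{proof}
For $t<\kappa$ we have $|x(t)|\le|x(\kappa)|+|x(t)-x(\kappa)|\le2\nu(x)$, and $|x(\kappa)|\le\nu(x)$; the upper bound follows from $r_{[0,\kappa]}\le3\|\cdot\|$. Let $x\ne0$. If $r_{[0,\kappa]}(x)>0$, use Lemmas~\ref{lem:rI} and~\ref{lem:closure}. If $r_{[0,\kappa]}(x)=0$, then $x$ is a nonzero constant, so $r_{[0,\kappa]}(y)<|y(\kappa)|$ and $\nu(y)=|y(\kappa)|$ for $y$ near $x$.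
\end{proof}

The seminorm $q_A$ plays the part of a tail. If $t\in I=[\sigma,\tau]\in\mathcal I_A$, then $|y(t)-y(\tau)|\le q_A(y)$ for every $y\in X$, and comparing $x(t)$ and $y(t)$ through the values at $\tau$ gives
\begin{equation}\label{eq:tail}
\|y-x\|\le\max_{\tau\in A\cup\{\kappa\}}|y(\tau)-x(\tau)|+q_A(y)+q_A(x).
\end{equation}
It remains to make $q_A(x)$ small. The set $A$ will be selected by the size of the jumps of $x$, so the cuts have to be made at points where $x$ does jump.

\begin{lemma}\label{lem:partition}
For $x\in X$ and $\eta>0$ there is a finite set $A_0\subset\{\alpha<\kappa:Dx(\alpha)\ne0\}$ such that $q_A(x)<\eta$ for every finite $A$ with $A_0\subset A\subset[0,\kappa)$.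
\end{lemma}

\begin{proof}
Let $c=\eta/4$. We cut from the right. Put $\tau_0=\kappa$. Given $\tau_j$, let $S_j=\{t\le\tau_j:|x(t)-x(\tau_j)|\ge c\}$; stop if $S_j=\emptyset$, and otherwise let $\tau_{j+1}=\max S_j$. By Lemma~\ref{lem:last}, $\tau_{j+1}<\tau_j$, $Dx(\tau_{j+1})\ne0$, and $|x(t)-x(\tau_j)|<c$ on $[\tau_{j+1}+1,\tau_j]$. A strictly decreasing sequence of ordinals is finite, so the process stops at some $\tau_a$, and $|x(t)-x(\tau_a)|<c$ on $[0,\tau_a]$. Let $A_0=\{\tau_1,\dots,\tau_a\}$. Any two values of $x$ on one interval of $\mathcal I_{A_0}$ differ by less than $2c$. If $A\supset A_0$, then each $I=[\sigma,\tau]\in\mathcal I_A$ lies in one interval $J\in\mathcal I_{A_0}$, since $A$ makes all the cuts that $A_0$ makes. For $\sigma\le t<\tau$ the points $t$, $t+1$, $\tau$ lie in $J$, so $|x(t)-x(\tau)|+\frac12|Dx(t)|<3c$. Hence $q_A(x)\le3c<\eta$.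
\end{proof}

\section{The selecting seminorms}\label{sec:theta}

By \eqref{eq:tail}, to prove $x_k\to x$ it suffices to find a set $A$ with $q_A(x)$ small and to control, along the sequence, the tail $q_A$ and the values at the points of $A\cup\{\kappa\}$. For $A=\{\alpha_1<\dots<\alpha_a\}\subset[0,\kappa)$ we list these quantities as
\[
\psi_{A,0}=q_A,\qquad\psi_{A,i}(x)=|x(\alpha_i)|\quad(1\le i\le a),\qquad\psi_{A,i}(x)=|x(\kappa)|\quad(i>a).
\]
For an integer $n\ge0$, a number $\varepsilon\in(0,1]$ and $|A|\le n$, the selector is
\[
\varphi_A(x)=\varphi_{n,\varepsilon,A}(x)=\sum_{\alpha\in A}|Dx(\alpha)|+(n-|A|)\,\varepsilon\,\nu(x).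
\]
Let $\Lambda$ be the countably infinite set of all $\lambda=(n,\varepsilon,m,i)$ with $n\in\{0,1,2,\dots\}$, $\varepsilon\in\mathbb Q\cap(0,1]$, $m\in\mathbb N$ with $m>12/\varepsilon$, and $0\le i\le n+1$. For $\lambda\in\Lambda$ and $0\le\delta\le1$ put
\[
h_A^\delta=\varphi_A+\tfrac1m\max\big(\psi_{A,i},\,\delta\nu\big),\qquad\theta_\lambda^\delta=\sup_{|A|\le n}h_A^\delta,\qquad\theta_\lambda=\theta_\lambda^0,
\]
the supremum being over all $A\subset[0,\kappa)$ with at most $n$ elements. Thus $n$ is the number of slots, $\varepsilon$ is the price of an empty slot, $i$ names the quantity that is carried along, and the weight $\frac1m$ keeps it too small to influence the choice of $A$. The quantity is added to the selector, rather than joined to it in an $\ell_2$-sum, so that Lemma~\ref{lem:closure} applies; the price is that it must later be separated by Lemma~\ref{lem:tight}(iv). We verify (R1)--(R3).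

\begin{lemma}\label{lem:R1}
The functions $\theta_\lambda^\delta$ are seminorms with $\theta_\lambda^\delta\le(4n+1)\nu$ and $\theta_\lambda\le\theta_\lambda^\delta\le\theta_\lambda+\delta\nu$. Moreover,
\begin{equation}\label{eq:psi}
\max\big(\psi_{A,i},\,\delta\nu\big)\le6\nu .
\end{equation}
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:nu}, $\|\cdot\|\le2\nu$. Hence $\psi_{A,i}\le3\|\cdot\|\le6\nu$, which gives \eqref{eq:psi}, and $|Dx(\alpha)|\le4\nu(x)$, which gives $\varphi_A\le4|A|\nu+(n-|A|)\nu\le4n\nu$. Since $\frac6m<\frac\varepsilon2<1$, we get $h_A^\delta\le(4n+1)\nu$. Each $h_A^\delta$ is a seminorm because $n-|A|\ge0$, and so is the finite supremum. Finally $\psi_{A,i}\le\max(\psi_{A,i},\delta\nu)\le\psi_{A,i}+\delta\nu$ and $\frac1m\le1$.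
\end{proof}

For (R2) there are two points: near a given $x$ only finitely many sets $A$ compete, which is due to $\varepsilon$ and the condition $m>12/\varepsilon$, and each competitor is locally polyhedral, which is due to $\delta$.

\begin{lemma}\label{lem:R2}
If $0<\delta\le1$, then $\theta_\lambda^\delta$ is locally polyhedral at every $x\ne0$.
\end{lemma}

\begin{proof}
The set $F=\{\alpha<\kappa:|Dx(\alpha)|\ge\frac\varepsilon4\nu(x)\}$ is finite by Lemma~\ref{lem:jumps}. Let $O$ be the neighborhood of $x$ consisting of all $y$ with $\nu(y)>\frac34\nu(x)$ and $2\|y-x\|<\frac\varepsilon8\nu(x)$. For $y\in O$ and $\alpha\notin F$,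
\[
|Dy(\alpha)|\le|Dx(\alpha)|+2\|y-x\|<\tfrac{3\varepsilon}8\nu(x)<\tfrac\varepsilon2\nu(y).
\]
Let $|A|\le n$ with $A\not\subset F$, and put $B=A\cap F$. Emptying the slots in $A\setminus F$ gains more than the carried term can lose: for $y\in O$, by $m>12/\varepsilon$ and \eqref{eq:psi},
\[
\varphi_B(y)-\varphi_A(y)=\sum_{\alpha\in A\setminus F}\big(\varepsilon\nu(y)-|Dy(\alpha)|\big)\ge\tfrac\varepsilon2\nu(y)\ge\tfrac6m\nu(y)\ge\tfrac1m\max\big(\psi_{A,i}(y),\delta\nu(y)\big).
\]
Thus $h_A^\delta(y)\le\varphi_B(y)\le h_B^\delta(y)$. So on $O$ the function $\theta_\lambda^\delta$ is the maximum of the finitely many $h_A^\delta$ with $A\subset F$ and $|A|\le n$.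

By Lemma~\ref{lem:closure} it remains to show that each $h_A^\delta$ is locally polyhedral at $x$. This holds for $\varphi_A$ by Lemmas~\ref{lem:closure} and~\ref{lem:nu}, and for $\max(\psi_{A,i},\delta\nu)$ with $i\ge1$ because $\psi_{A,i}$ is the absolute value of a point evaluation. Let $i=0$. If $I\in\mathcal I_A$ and $r_I(x)=0$, then $r_I(x)<\delta\nu(x)$, so $r_I<\delta\nu$ near $x$ by continuity. Hence near $x$ the function $\max(q_A,\delta\nu)$ is the maximum of $\delta\nu$ and those $r_I$, $I\in\mathcal I_A$, with $r_I(x)>0$, and these are locally polyhedral at $x$ by Lemmas~\ref{lem:nu} and~\ref{lem:rI}.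
\end{proof}

\begin{remark}
The lemma fails for $\delta=0$ when $\kappa\ge\omega$. For $\lambda=(0,\varepsilon,m,0)$ we have $\theta_\lambda=\frac1mr_{[0,\kappa]}$, which vanishes at the constant function $1$, while $r_{[0,\kappa]}(1+h)\ge\|h\|>0$ for every $h\ne0$ with $h(\kappa)=0$. By Lemma~\ref{lem:flat}, $\theta_\lambda$ does not depend on finitely many coordinates near $1$.
\end{remark}

For (R3) we choose the parameters, depending on $x$, so that $x$ selects the set of its large jumps with a gap, and we apply Lemma~\ref{lem:select}.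

\begin{lemma}\label{lem:R3}
If $x\ne0$ and $(x_k)$ is $\theta_\lambda$-tight at $x$ for every $\lambda\in\Lambda$, then $\|x_k-x\|\to0$.
\end{lemma}

\begin{proof}
Fix $\eta>0$ and take $A_0$ from Lemma~\ref{lem:partition}.

\emph{The threshold.} Let $b>0$ be the least of the numbers $\nu(x)$ and $|Dx(\alpha)|$, $\alpha\in A_0$. The interval $[b/2,b)$ contains finitely many of the values $|Dx(\alpha)|$, $\alpha<\kappa$, by Lemma~\ref{lem:jumps}, and infinitely many numbers $\varepsilon\nu(x)$ with $\varepsilon$ rational. So there is a rational $\varepsilon\in(0,1)$ such that $s=\varepsilon\nu(x)$ is less than $b$ and differs from every $|Dx(\alpha)|$. Let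
\[
A=\{\alpha<\kappa:|Dx(\alpha)|>s\},\qquad n=|A|,\qquad g=\inf_{\alpha<\kappa}\big|\,|Dx(\alpha)|-s\,\big| .
\]
The set $A$ is finite and contains $A_0$, so $q_A(x)<\eta$. The infimum is over a nonempty set because $\kappa\ge1$, and $g>0$: the values $|Dx(\alpha)|\ge s/2$ are finite in number and differ from $s$, and the others are at distance more than $s/2$ from $s$.

\emph{The gap.} For $|B|\le n$ we have $\varphi_B(x)=ns+\sum_{\alpha\in B}(|Dx(\alpha)|-s)$. The summand is at least $g$ for $\alpha\in A$ and at most $-g$ for $\alpha\notin A$. Hence, for $B\ne A$,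
\[
\varphi_A(x)-\varphi_B(x)=\sum_{\alpha\in A\setminus B}\big(|Dx(\alpha)|-s\big)+\sum_{\alpha\in B\setminus A}\big(s-|Dx(\alpha)|\big)\ge g .
\]
Fix $i\in\{0,\dots,n+1\}$ and an integer $m>\max(12/\varepsilon,\,12\nu(x)/g)$. Then $\lambda=(n,\varepsilon,m,i)\in\Lambda$ and $\theta_\lambda=\sup_{|B|\le n}h_B$ with $h_B=h_B^0=\varphi_B+\frac1m\psi_{B,i}$. For $B\ne A$, by \eqref{eq:psi},
\[
h_B(x)\le\varphi_A(x)-g+\tfrac6m\nu(x)\le\varphi_A(x)-\tfrac g2\le h_A(x)-\tfrac g2 .
\]
The bound on $m$ depends on $x$; this is why $\Lambda$ contains all large $m$.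

\emph{Selection and separation.} By Lemma~\ref{lem:select}, $(x_k)$ is tight at $x$ for $\varphi_A+\frac1m\psi_{A,i}$. This holds for two different values of $m$, with the same $\varphi_A$ and $\psi_{A,i}$, so $(x_k)$ is $\psi_{A,i}$-tight at $x$ by Lemma~\ref{lem:tight}(iv). For $i=0$ we obtain $q_A(x_k)\to q_A(x)<\eta$. As $i$ runs through $1,\dots,n+1$, the seminorm $\psi_{A,i}$ is the absolute value of the evaluation at the $i$-th element of $A\cup\{\kappa\}$, so $x_k(\tau)\to x(\tau)$ for every $\tau\in A\cup\{\kappa\}$ by Lemma~\ref{lem:tight}(iii). Now \eqref{eq:tail} gives $\limsup_k\|x_k-x\|\le2q_A(x)<2\eta$. Since $\eta>0$ was arbitrary, $x_k\to x$.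
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Enumerate $\Lambda=\{\lambda_1,\lambda_2,\dots\}$ with $\lambda_l=(n_l,\varepsilon_l,m_l,i_l)$, and put $\theta_l^\delta=\theta_{\lambda_l}^\delta$ and $K_l=4n_l+1$. The norm $\nu$ of Lemma~\ref{lem:nu} is equivalent and locally polyhedral at every $x\ne0$, and Lemmas~\ref{lem:R1}, \ref{lem:R2} and~\ref{lem:R3} are (R1), (R2) and (R3). Proposition~\ref{prop:reduction} gives the norms $\|\cdot\|_L$ and $|\cdot|_k$, $k\ge2$. A norm that is locally polyhedral at every $x\ne0$ depends locally on finitely many coordinates, so the case $\kappa=\omega_1$ answers the Question.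
\end{proof}

\section{Polyhedrality, subspaces and approximation by LUR norms}\label{sec:more}

\begin{proof}[Proof of Theorem~\ref{thm:more}(a)]
Let $p=|\cdot|_k$. The functionals that describe $p$ near a point need not be dominated by $p$ elsewhere, so we first discard those that are not. For $x\ne0$ let $p=\max_{g\in G_x}g$ near $x$. If $g\in G_x$ and $g(x)<p(x)$, then $g<p$ near $x$ by continuity. So on a smaller open neighborhood $O_x$ we may assume $g(x)=p(x)$ for all $g\in G_x$. For such $g$, any $v\in X$ and small $t>0$,
\[
p(x)+tp(v)\ge p(x+tv)\ge g(x+tv)=p(x)+tg(v),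
\]
so $g\le p$ on all of $X$. Let $E\ne\{0\}$ be a finite-dimensional subspace. The sphere $\{y\in E:p(y)=1\}$ is compact, so it is covered by finitely many sets $O_{x_1},\dots,O_{x_N}$ with $x_j$ in the sphere. Let $G=\bigcup_jG_{x_j}$. For $y$ in the sphere, say $y\in O_{x_j}$, we have $p(y)=\max_{g\in G_{x_j}}g(y)\le\max_{g\in G}g(y)\le p(y)$. By positive homogeneity $p=\max_{g\in G}g$ on $E$. The unit ball of $(E,p)$ is therefore the bounded set $\{y\in E:g(y)\le1\text{ for all }g\in G\}$, a bounded intersection of finitely many half-spaces, that is, a polytope.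
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(b)]
Let $T:Y\to C[0,\kappa]$ be an isomorphism onto a closed subspace, and consider the norms $y\mapsto\|Ty\|_L$ and $y\mapsto|Ty|_k$ on $Y$. They are equivalent norms, because $y\mapsto\|Ty\|$ is. If $(y_j)$ is tight at $y$ for the first norm, then $(Ty_j)$ is $\|\cdot\|_L$-tight at $Ty$, so $Ty_j\to Ty$ and $y_j\to y$. Since $T$ maps bounded sets to bounded sets, the convergence is uniform on bounded sets. If $y\ne0$, then $Ty\ne0$, and if $|\cdot|_k=\max_{g\in G}g$ on a neighborhood $O$ of $Ty$, then $|T\cdot|_k=\max_{g\in G}g\circ T$ on the neighborhood $T^{-1}(O)$ of $y$.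
\end{proof}

\begin{remark}
Part (b) covers the model spaces of Section~\ref{sec:model}. Identify a nonempty set $\Gamma$ with $[0,\kappa)$ for an ordinal $\kappa\ge1$, and for $x\in c_0(\Gamma)$ put $Tx(\alpha+1)=x(\alpha)$ for $\alpha<\kappa$, and $Tx(\beta)=0$ if $\beta$ is $0$ or a limit ordinal. Successor ordinals and $0$ are isolated; at a limit ordinal $\beta$ the function $Tx$ is continuous because the finite set $\{t:|Tx(t)|\ge\delta\}$ omits $\beta$. So $T$ is a linear isometry of $c_0(\Gamma)$ into $C[0,\kappa]$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:more}(c)]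
Let $\|\cdot\|'$ be an equivalent norm on $X$ that is a limit, uniform on bounded sets, of norms $|\cdot|'_k$ depending locally on finitely many coordinates. For $\rho>0$ put
\[
\|x\|_\rho=\big(\|x\|'^{\,2}+\rho^2\|x\|_L^2\big)^{1/2},\qquad|x|_{\rho,k}=\big(|x|_k'^{\,2}+\rho^2|x|_k^2\big)^{1/2}.
\]
The norm $\|\cdot\|_\rho$ is equivalent. A sequence that is $\|\cdot\|_\rho$-tight at $x$ is $\|\cdot\|_L$-tight at $x$ by Lemma~\ref{lem:tight}(ii), hence converges to $x$; so $\|\cdot\|_\rho$ is LUR. The norm $|\cdot|_{\rho,k}$ depends locally on finitely many coordinates: near $x\ne0$, intersect the neighborhoods for $|\cdot|'_k$ and $|\cdot|_k$ and use both lists of functionals together. The triangle inequality in the Euclidean plane gives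
\[
\big|\,|x|_{\rho,k}-\|x\|_\rho\big|\le\big|\,|x|'_k-\|x\|'\big|+\rho\,\big|\,|x|_k-\|x\|_L\big|,\qquad0\le\|x\|_\rho-\|x\|'\le\rho\|x\|_L .
\]
The first inequality shows that $\|\cdot\|_\rho$ is a limit, uniform on bounded sets, of the norms $|\cdot|_{\rho,k}$. The second shows that the norms $\|\cdot\|_{1/j}$ converge to $\|\cdot\|'$ uniformly on bounded sets as $j\to\infty$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Norms that locally depend on countably many linear functionals},
\texttt{http://www.eweb.unex.es/eweb/extracta/Vol-16-2/16b2fabi.pdf}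

\end{thebibliography}
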